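\title{Range distortion does not imply group distortion for automorphisms of subshifts}

\begin{abstract}
An automorphism $\varphi$ of a subshift $X$ is range distorted if the radius of the local rule of $\varphi^n$ is $o(n)$, and group distorted if the word length of $\varphi^n$ is $o(n)$ in some finitely generated subgroup of $\operatorname{Aut}(X,\sigma)$. Group distortion implies range distortion. We show that the converse fails. We construct a subshift on $18$ symbols, an automorphism $\varphi$ with $\operatorname{range}(\varphi^m)\le 54(m+1)^{\log 3/\log 5}$, and a homomorphism $\operatorname{Aut}(X,\sigma)\to\mathbb Z$ that sends $\varphi$ to $1$. A variant has range $O(\log m\,(\log\log m)^2)$, within a factor $(\log\log m)^2$ of a lower bound valid for every automorphism of infinite order. The automorphism moves a single head very slowly from $-\infty$ to $+\infty$; its orbit is the set of isolated points of $X$, and the homomorphism is the flux through this orbit.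
\end{abstract}

\section{Introduction}

\subsection*{Range and word length}

Let $\mathcal A$ be a finite alphabet. We give $\mathcal A^{\mathbb Z}$ the product topology, in which two configurations are close when they agree on a large interval $[-N,N]$, and we let $\sigma$ be the shift, $(\sigma x)_i=x_{i+1}$. A \emph{subshift} is a closed $\sigma$-invariant set $X\subseteq\mathcal A^{\mathbb Z}$, and $\operatorname{Aut}(X,\sigma)$ is the group of homeomorphisms $X\to X$ that commute with $\sigma$. We write $x_{[i,j]}$ for the word $x_ix_{i+1}\cdots x_j$.

By the Curtis--Hedlund--Lyndon theorem, every $\psi\in\operatorname{Aut}(X,\sigma)$ is a sliding block code: there are an integer $r\ge0$ and a function $f$, the \emph{local rule}, such that $\psi(x)_i=f(x_{[i-r,i+r]})$ for all $x\in X$ and $i\in\mathbb Z$. The least such $r$ is $\operatorname{range}(\psi)$; equivalently, it is the least $r\geq 0$ such that $\psi(x)_0$ depends only on $x_{[-r,r]}$ for $x\in X$. Two consequences are used below. The first is \emph{locality}: if $x,x'\in X$ agree outside a finite set, or on a left or right half-line, then so do $\psi(x)$ and $\psi(x')$. The second is subadditivity,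
\begin{equation}\label{eq:subadd}
\operatorname{range}(\psi\psi')\le\operatorname{range}(\psi)+\operatorname{range}(\psi'),
\end{equation}
which holds because $\psi\psi'(x)_0$ depends on $\psi'(x)_{[-r,r]}$, which depends on $x_{[-r-r',r+r']}$.

For a group $H$ with finite generating set $S$, the word length $|h|_S$ is the least number of factors from $S\cup S^{-1}$ needed to write $h\in H$. It is also subadditive. So both $\operatorname{range}(\varphi^n)$ and $|\varphi^n|_S$ grow at most linearly in $n$, and one can ask when they grow more slowly.

\begin{definition}
Let $\varphi\in\operatorname{Aut}(X,\sigma)$.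
\begin{itemize}
\item $\varphi$ is \emph{range distorted} if $\operatorname{range}(\varphi^n)/n\to0$ as $n\to\infty$.
\item $\varphi$ is \emph{group distorted} if there is a finitely generated subgroup $H\le\operatorname{Aut}(X,\sigma)$ containing $\varphi$, with finite generating set $S$, such that $|\varphi^n|_S/n\to0$ as $n\to\infty$.
\end{itemize}
\end{definition}

The choice of $S$ does not matter, since two finite generating sets of $H$ give word lengths that are bounded by constant multiples of each other. The first notion is dynamical: under iteration of $\varphi$, information travels at zero speed. The second is algebraic: the powers of $\varphi$ have shortcuts in the group. It is known that the second implies the first, and the reason is short: by \eqref{eq:subadd},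
\[
\operatorname{range}(\varphi^n)\le|\varphi^n|_S\cdot\max_{s\in S\cup S^{-1}}\operatorname{range}(s).
\]
The converse question is posed in \cite{distortion}.

\begin{quote}
\emph{Is it true that for every subshift $X$, every range distorted automorphism $\varphi\in\operatorname{Aut}(X,\sigma)$ is group distorted?}
\end{quote}

The simplest cases agree with a positive answer. An automorphism of finite order is distorted in both senses, and the shift on the full shift over at least two symbols has $\operatorname{range}(\sigma^n)=n$ and is distorted in neither. Moreover, range resembles a word length: it is subadditive, and only finitely many automorphisms have range at most $r$. A count suggests caution: there are $|\mathcal A|^{|\mathcal A|^{2r+1}}$ candidate local rules of radius $r$, but only exponentially many words of length $r$ in a fixed generating set, so a small radius gives no evident way of writing a short word. The difficulty in turning this doubt into a counterexample is the quantifier over $H$. One has to exclude shortcuts through \emph{all} automorphisms of $X$, and these are in general not known explicitly. A homomorphism from the whole group to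 $\mathbb Z$ does this in one stroke.

\subsection*{Results}

\begin{theorem}\label{thm:main}
There are a subshift $X$ on $18$ symbols, an automorphism $\varphi\in\operatorname{Aut}(X,\sigma)$ and a group homomorphism $\mathrm{fl}\colon\operatorname{Aut}(X,\sigma)\to\mathbb Z$ such that $\mathrm{fl}(\varphi)=1$ and
\[
\operatorname{range}(\varphi^m)\le54\,(m+1)^{\log3/\log5}\qquad(m\ge1).
\]
Hence $\varphi$ is range distorted. For every finitely generated subgroup $H\ni\varphi$ with finite generating set $S$,
\begin{equation}\label{eq:undistorted}
|\varphi^n|_S\ \ge\ \frac{n}{\max_{s\in S}|\mathrm{fl}(s)|}\qquad(n\ge0),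
\end{equation}
so $\varphi$ is not group distorted.
\end{theorem}

The answer to the question is therefore negative. Inequality \eqref{eq:undistorted} follows from $\mathrm{fl}(\varphi)=1$ alone: writing $\varphi^n$ as a shortest word gives $n=|\mathrm{fl}(\varphi^n)|\le|\varphi^n|_S\max_{s\in S}|\mathrm{fl}(s)|$, and the maximum is at least $1$ because $\mathrm{fl}$ does not vanish on $H=\langle S\rangle\ni\varphi$.

One may hope that a much stronger form of range distortion forces group distortion. The next two statements leave little room for this.

\begin{theorem}\label{thm:log}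
There are a subshift $X$ on $18$ symbols, an automorphism $\varphi\in\operatorname{Aut}(X,\sigma)$ and a group homomorphism $\mathrm{fl}\colon\operatorname{Aut}(X,\sigma)\to\mathbb Z$ such that $\mathrm{fl}(\varphi)=1$ and $\operatorname{range}(\varphi^m)=O\big(\log m\,(\log\log m)^2\big)$ as $m\to\infty$.
\end{theorem}

\begin{proposition}\label{prop:lower}
For every subshift $X\subseteq\mathcal A^{\mathbb Z}$, every $\varphi\in\operatorname{Aut}(X,\sigma)$ of infinite order and every $M\ge0$,
\[
\max_{0\le m\le M}\operatorname{range}(\varphi^m)\ \ge\ \tfrac12\big(\log_{|\mathcal A|}(M+2)-1\big).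
\]
\end{proposition}

Thus range growth within a factor $(\log\log m)^2$ of the slowest possible still does not imply group distortion. We do not remove this factor.

\subsection*{The idea}

The source of the homomorphism is visible in a two-symbol example.

\begin{example}\label{ex:sunny}
Let $X_1\subseteq\{0,1\}^{\mathbb Z}$ consist of the configurations with at most one $1$, and let $\delta$ have its $1$ at the origin. The points $\sigma^i\delta$ are isolated in $X_1$ and the zero configuration is their limit. An automorphism $\psi$ permutes the isolated points and commutes with $\sigma$, so $\psi(\sigma^i\delta)=\sigma^{i+d}\delta$ for some $d$, and $\psi=\sigma^d$ by density. The map $\psi\mapsto d$ is a homomorphism to $\mathbb Z$ that sends $\sigma$ to $1$. But $\operatorname{range}(\sigma^n)\ge n$, since $\sigma^{-n}\delta$ agrees with the zero configuration on $[-n+1,n-1]$ and $\sigma^n$ brings its $1$ to the origin.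
\end{example}

In this example a marked cell, the head, travels from one end of the line to the other, and every automorphism has to respect its trajectory because the trajectory consists of the isolated points. The defect is that the head moves at linear speed. We keep the mechanism and slow the head down. It must cover $o(m)$ cells in \emph{every} time window of length $m$, because range is a worst case over all configurations; it must do so with a finite alphabet; and its motion must be invertible by a local rule. Section~\ref{sec:machine} builds such a head, which zigzags recursively through nested blocks. Section~\ref{sec:subshift} defines $X$ as the closure of one trajectory and its shifts, and bounds the range by the displacement of the head. Section~\ref{sec:flux} constructs $\mathrm{fl}$. These three sections leave the sequence of blocks free; one choice gives Theorem~\ref{thm:main} (Section~\ref{sec:power}) and another gives Theorem~\ref{thm:log} (Section~\ref{sec:log}). Proposition~\ref{prop:lower} is proved in Section~\ref{sec:lower}.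

\section{A head that zigzags reversibly}\label{sec:machine}

To waste time, the head will cross the inside of a block three times, forth, back and forth, and do the same recursively in each pass. For this a block has to be crossable in both directions, and a forward crossing followed by a backward crossing has to restore it. The turns are made at two kinds of walls: cells of type $\mathsf a$ on the left of the part that is crossed three times, and cells of type $\mathsf b$ on its right. Each wall is visited twice in a forward crossing and twice in a backward crossing, so it needs four states.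

\subsection*{The maps $\Phi$ and $\Psi$}

A cell has a \emph{type} in $\{\mathsf a,\mathsf b,\mathsf D\}$. Cells of type $\mathsf a$ or $\mathsf b$ also carry a \emph{state} in $\mathbb Z/4$. Every cell may or may not carry the \emph{head}. This gives an alphabet of $(4+4+1)\cdot2=18$ symbols. Let $\hat X$ be the subshift of configurations with at most one head. The type and state of a cell determine an \emph{exit side} and an \emph{entry side} in $\{\mathsf L,\mathsf R\}$:
\begin{center}
\begin{tabular}{l|cccc}
exit\,/\,entry & state $0$ & state $1$ & state $2$ & state $3$\\
\hline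
type $\mathsf a$ & $\mathsf R\,/\,\mathsf L$ & $\mathsf R\,/\,\mathsf R$ & $\mathsf R\,/\,\mathsf R$ & $\mathsf L\,/\,\mathsf R$\\
type $\mathsf b$ & $\mathsf L\,/\,\mathsf L$ & $\mathsf R\,/\,\mathsf L$ & $\mathsf L\,/\,\mathsf R$ & $\mathsf L\,/\,\mathsf L$
\end{tabular}
\end{center}
A cell of type $\mathsf D$ has exit side $\mathsf R$ and entry side $\mathsf L$. Define $\Phi,\Psi\colon\hat X\to\hat X$ as follows. Both fix the headless configurations. If the head is at cell $k$, then
\begin{itemize}
\item $\Phi$ moves it to the neighbor of $k$ on the exit side of $k$, and adds $1$ to the state of $k$;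
\item $\Psi$ moves it to the neighbor $k'$ of $k$ on the entry side of $k$, and subtracts $1$ from the state of $k'$.
\end{itemize}
Cells of type $\mathsf D$ have no state to change. Both maps have local rules of radius $1$, so they are continuous and commute with $\sigma$, and both preserve types.

The map $\Phi$ is not injective on $\hat X$. Take cells $-1$ and $1$ of types $\mathsf a$ and $\mathsf b$: the head at $-1$ with states $(0,1)$ and the head at $1$ with states $(1,0)$ both lead to the head at $0$ with states $(1,1)$. The entry side is there to select one predecessor. When $\Phi$ moves the head from $k$ to $k'$, we say that it \emph{arrives} at $k'$ from the side of $k$, and the arrival is \emph{consistent} if this side is the entry side of $k'$ in its current state. If the step from $x$ to $\Phi(x)$ is a consistent arrival, then $\Psi$ moves the head back to $k$ and undoes the increment there, so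
\begin{equation}\label{eq:inverse}
\Psi\Phi(x)=x.
\end{equation}

\begin{example}\label{ex:ab}
Let two adjacent cells $c,c'$ have types $\mathsf a,\mathsf b$. The left table follows a head that comes from the left when both states are $0$; the right table follows a head that comes from the right when both states are $2$.
\begin{center}
\begin{tabular}{c|ccccc}
time & 0 & 1 & 2 & 3 & 4\\
\hline
head & $c$ & $c'$ & $c$ & $c'$ & $c'+1$\\
from & $\mathsf L$ & $\mathsf L$ & $\mathsf R$ & $\mathsf L$ & $\mathsf L$\\
states & 00 & 10 & 11 & 21 & 22
\end{tabular}
\qquad
\begin{tabular}{c|ccccc}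
time & 0 & 1 & 2 & 3 & 4\\
\hline
head & $c'$ & $c$ & $c'$ & $c$ & $c-1$\\
from & $\mathsf R$ & $\mathsf R$ & $\mathsf L$ & $\mathsf R$ & $\mathsf R$\\
states & 22 & 23 & 33 & 30 & 00
\end{tabular}
\end{center}
The eight visits to $c$ and $c'$ meet each pair (type, state) exactly once, and each arrival is consistent. So the exit/entry table is simply the record of these two itineraries. The head passes between $c$ and $c'$ three times in each of them, and the two crossings together return the states to $0$.
\end{example}

\subsection*{Good words}

The next definition isolates what Example~\ref{ex:ab} shows for the word $\mathsf{ab}$, in a form that can be nested.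

\begin{definition}\label{def:good}
A word $w$ over $\{\mathsf a,\mathsf b\}$ is \emph{good with time $T=T(w)$} if the following holds for every one-head configuration in $\hat X$ in which the cells of a block $[i+1,i+|w|]$ have types $w$.
\begin{itemize}
\item[(F)] Suppose that all states in the block are $0$ and that $\Phi$ moves the head from $i$ to $i+1$; call the moment after this step time $0$. Then at times $0,\dots,T-1$ the head is in the block and its arrivals are consistent; at time $T$ it arrives at $i+|w|+1$ from the left, and all states in the block are $2$.
\item[(B)] Suppose that all states in the block are $2$ and that $\Phi$ moves the head from $i+|w|+1$ to $i+|w|$; call the moment after this step time $0$. Then at times $0,\dots,T-1$ the head is in the block and its arrivals are consistent; at time $T$ it arrives at $i$ from the right, and all states in the block are $0$.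
\end{itemize}
In either case the $T$ instants $0,\dots,T-1$ form a \emph{crossing} of $w$.
\end{definition}

The empty word is good with time $0$, and $\mathsf{ab}$ is good with time $4$.

\begin{lemma}\label{lem:nest}
If $u$ and $v$ are good, then $u\,\mathsf a\,v\,\mathsf b\,u$ is good with time $2T(u)+3T(v)+4$. Each crossing of it, forward or backward, consists of crossings of $u,v,v,v,u$ in this order, with a single instant between consecutive ones.
\end{lemma}

\begin{proof}
Let $c,c'$ be the cells of the displayed $\mathsf a$ and $\mathsf b$. A state changes only when the head leaves its cell, so each part of the block keeps its states while the head is elsewhere.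

(F) All states are $0$. The head crosses the first $u$ by (F). It arrives at $c$ from $\mathsf L$ in state $0$, exits $\mathsf R$ and crosses $v$ by (F), leaving it in state $2$. It arrives at $c'$ from $\mathsf L$ in state $0$, exits $\mathsf L$ and crosses $v$ by (B), leaving it in state $0$. It arrives at $c$ from $\mathsf R$ in state $1$, exits $\mathsf R$ and crosses $v$ by (F). It arrives at $c'$ from $\mathsf L$ in state $1$, exits $\mathsf R$ and crosses the last $u$ by (F). The four arrivals at $c,c'$ are consistent by the table. At the end $c$ and $c'$ have been left twice each, and the last crossing of $v$ and of each $u$ was forward, so all states are $2$.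

(B) All states are $2$. The head crosses the last $u$ by (B). It arrives at $c'$ from $\mathsf R$ in state $2$, exits $\mathsf L$ and crosses $v$ by (B). It arrives at $c$ from $\mathsf R$ in state $2$, exits $\mathsf R$ and crosses $v$ by (F). It arrives at $c'$ from $\mathsf L$ in state $3$, exits $\mathsf L$ and crosses $v$ by (B). It arrives at $c$ from $\mathsf R$ in state $3$, exits $\mathsf L$ and crosses the first $u$ by (B). Again the four arrivals are consistent, and all states end at $0$.

In both cases the five crossings and four visits take $2T(u)+3T(v)+4$ instants.
\end{proof}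

The four single instants in Lemma~\ref{lem:nest} are called \emph{separators}. Figure~\ref{fig:zigzag} shows the case $u=v=\mathsf{ab}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.42cm,y=0.42cm]
\foreach \y/\w in {1/a,2/b,3/a,4/a,5/b,6/b,7/a,8/b}
  {\draw[gray!40] (0,\y)--(24,\y); \node[left] at (-0.2,\y) {\small$\mathsf{\w}$};}
\draw[thick] (0,1)--(1,2)--(2,1)--(3,2)--(4,3)--(5,4)--(6,5)--(7,4)--(8,5)--(9,6)
  --(10,5)--(11,4)--(12,5)--(13,4)--(14,3)--(15,4)--(16,5)--(17,4)--(18,5)--(19,6)
  --(20,7)--(21,8)--(22,7)--(23,8)--(24,9);
\foreach \x/\y in {4/3,9/6,14/3,19/6} \fill (\x,\y) circle (2.5pt);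
\foreach \x in {0,4,9,14,19,24} \node[below] at (\x,0.7) {\small$\x$};
\end{tikzpicture}
\caption{Position of the head (vertical, cells labeled by type, leftmost cell at the bottom) against time (horizontal) in the forward crossing of $\mathsf{ab}\,\mathsf a\,\mathsf{ab}\,\mathsf b\,\mathsf{ab}$. The $8$ cells take $24$ instants: five crossings of $\mathsf{ab}$, three of them of the middle copy, and four separators (dots).}
\label{fig:zigzag}
\end{figure}

\section{The subshift and the range of the automorphism}\label{sec:subshift}

\subsection*{One trajectory and its closure}

In this section and the next, $u_0,u_1,u_2,\dots$ are good words such that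
\begin{equation}\label{eq:hyp}
u_0\text{ is empty},\qquad u_k\text{ is nonempty for }k\ge1,\qquad|u_k|\to\infty .
\end{equation}
We lay them out on both sides of the origin, separated by one-way doors $\mathsf D$. Let $t$ be the bi-infinite sequence of types
\[
t=\cdots\,\mathsf D\,u_2\,\mathsf D\,u_1\,\mathsf D\,u_0\,\mathsf D\,u_1\,\mathsf D\,u_2\,\mathsf D\,\cdots .
\]
The doors are at positions $p_k$, $k\in\mathbb Z$, with $p_0=0$ and $p_{k+1}=p_k+|u_{|k|}|+1$, and \emph{block $k$}, the copy of $u_{|k|}$, lies strictly between $p_k$ and $p_{k+1}$. By \eqref{eq:hyp}, the word $\mathsf{DD}$ occurs in $t$ only at positions $0,1$.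

Let $y^{(k)}$ be the configuration with types $t$, head at $p_k$, state $2$ in all blocks $i<k$ and state $0$ in all blocks $i\ge k$. From $y^{(k)}$ the head steps right, crosses block $k$ by (F) and arrives at $p_{k+1}$ from the left, which is the entry side of $\mathsf D$. So $\Phi^{T(u_{|k|})+1}(y^{(k)})=y^{(k+1)}$ and all arrivals on the way are consistent. Put $\tau_0=0$ and $\tau_{k+1}=\tau_k+T(u_{|k|})+1$ for $k\in\mathbb Z$, and $z_j=\Phi^{j-\tau_k}(y^{(k)})$ for $\tau_k\le j<\tau_{k+1}$. By \eqref{eq:inverse},
\[
\Phi(z_j)=z_{j+1},\qquad\Psi(z_{j+1})=z_j\qquad(j\in\mathbb Z).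
\]
Let $h_j$ be the head position of $z_j$, and let $z^+$ (respectively $z^-$) be the headless configuration with types $t$ and all states $2$ (respectively $0$). We record three properties.
\begin{itemize}
\item[(Z1)] For $\tau_k\le j<\tau_{k+1}$ we have $p_k\le h_j<p_{k+1}$, the blocks $i<k$ of $z_j$ have state $2$, and the blocks $i>k$ have state $0$. Hence $h_j\to\pm\infty$ and $z_j\to z^\pm$ as $j\to\pm\infty$, and every cell is visited finitely often.
\item[(Z2)] The $z_j$ are pairwise distinct: $z_j=z_{j'}$ with $j<j'$ would make $(h_{j+s})_{s\ge0}$ periodic, although it tends to $+\infty$.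
\item[(Z3)] Any two $z_j,z_{j'}$ agree outside a finite set, since a step of $\Phi$ changes two cells.
\end{itemize}

Let
\[
O=\{\sigma^iz_j:i,j\in\mathbb Z\},\qquad X=\overline O\subseteq\hat X .
\]
Then $X$ is a subshift. Since $\Phi$ and $\Psi$ are continuous and map $O$ onto $O$, they map $X$ into $X$. The identities $\Psi\Phi=\Phi\Psi=\mathrm{id}$ hold on the dense set $O$, hence on $X$. Thus
\[
\varphi:=\Phi|_X\in\operatorname{Aut}(X,\sigma),\qquad\varphi(z_j)=z_{j+1}.
\]

\subsection*{Range and displacement}

The value of $\varphi^m(x)$ at the origin can only be influenced by cells that the head reads, and only if the head comes to the origin.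

\begin{lemma}\label{lem:disp}
Let $m\ge1$ and let $g$ be an integer with $|h_{j+s}-h_j|\le g$ for all $j\in\mathbb Z$ and $0\le s\le m$. Then $\operatorname{range}(\varphi^m)\le2g$.
\end{lemma}

\begin{proof}
First, the head of any one-head configuration $x\in X$ stays within distance $g$ of its initial position $h$ at times $0,\dots,m$. Indeed, its first $m$ moves depend only on $x_{[h-m,h+m]}$, and some $\sigma^iz_j\in O$ agrees with $x$ on this interval.

Let $x,x'\in X$ agree on $[-2g,2g]$. Suppose that $x$ has its head at $h\in[-g,g]$; then so does $x'$. By induction on $s\le m$, the configurations $\varphi^s(x)$ and $\varphi^s(x')$ agree on $[-2g,2g]$ and have the same head position, which lies in $[h-g,h+g]\subseteq[-2g,2g]$: at each step the two heads read the same symbol and make the same update. In particular $\varphi^m(x)_0=\varphi^m(x')_0$. In the remaining case neither $x$ nor $x'$ has a head in $[-g,g]$. Then no head visits $0$ at times $0,\dots,m$, and $\varphi^m(x)_0=x_0=x'_0=\varphi^m(x')_0$.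
\end{proof}

To bound the displacement we cut the time line into long periods, which a short window cannot get past, and gaps between them, in which the head may be fast but does not go far.

\begin{lemma}\label{lem:window}
Suppose that $\mathbb Z$ is partitioned into nonempty finite intervals $\dots,B_{-1},G_{-1},B_0,G_0,B_1,\dots$, in this order, where each $B_i$ has exactly $N-1$ elements. Suppose that $h_j$ takes at most $\beta$ values on each $B_i$ and at most $\gamma$ values on each $G_i$, with $\beta,\gamma$ integers. Then $\operatorname{range}(\varphi^m)\le2(2\beta+3\gamma)$ for $1\le m\le N-1$.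
\end{lemma}

\begin{proof}
Consider a window $W=[j,j+m]$, which has at most $N$ elements. If $W$ met three of the $B_i$, it would meet three consecutive ones, so it would contain the middle one, the two gaps next to it and an element of each of the other two. That is at least $(N-1)+2+2>N$ elements. So $W$ meets at most two of the $B_i$, hence at most three of the $G_i$, and the head visits at most $2\beta+3\gamma$ cells during $W$. These cells form an interval because the head moves by $\pm1$, so Lemma~\ref{lem:disp} applies with $g=2\beta+3\gamma$.
\end{proof}

\section{The flux homomorphism}\label{sec:flux}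

In Example~\ref{ex:sunny} the motion of the head was the shift. Now the background $t$ provides a frame of reference, and the set $O$ has two coordinates, the shift $i$ and the time $j$. We show that every automorphism induces a permutation $\pi$ of the time coordinate. Nothing in the argument forces $\pi$ to be a translation, so we cannot read off an integer as $\pi(j)-j$. What can be shown is that $\pi$ preserves the two ends of $\mathbb Z$, and this is enough to count how many integers it carries across a cut.

\subsection*{Relative cardinality}

For $A,B\subseteq\mathbb Z$ with finite symmetric difference, put $[A:B]=|A\setminus B|-|B\setminus A|$. If $E\subseteq A\cap B$ has finite complement in $A$ and in $B$, then $[A:B]=|A\setminus E|-|B\setminus E|$, because the elements of $(A\cap B)\setminus E$ are counted in both terms. Taking $E=A\cap B\cap C$ gives the first of the identities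
\begin{equation}\label{eq:cocycle}
[A:B]+[B:C]=[A:C],\qquad[\pi A:\pi B]=[A:B],
\end{equation}
and the second holds for every permutation $\pi$ of $\mathbb Z$. Let $\mathbb N=\{0,1,2,\dots\}$. Since $\mathbb N\setminus\pi\mathbb N=\mathbb N\cap\pi(\mathbb Z\setminus\mathbb N)$, we have
\begin{equation}\label{eq:cut}
[\mathbb N:\pi\mathbb N]=|\{j<0:\pi(j)\ge0\}|-|\{j\ge0:\pi(j)<0\}|
\end{equation}
whenever both sets are finite. This is the net number of integers that $\pi$ moves rightward across the cut between $-1$ and $0$. It is $1$ for $j\mapsto j+1$ and $0$ for a transposition.

\begin{proposition}\label{prop:flux}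
For every sequence of good words satisfying \eqref{eq:hyp} there is a homomorphism $\mathrm{fl}\colon\operatorname{Aut}(X,\sigma)\to\mathbb Z$ with $\mathrm{fl}(\varphi)=1$.
\end{proposition}

\begin{proof}
\emph{Step 1: $O$ is the set of isolated points of $X$.} All $z_j$ have types $t$, and $\sigma^it$ has $\mathsf{DD}$ at positions $0,1$ only for $i=0$. With (Z2), this shows that $(i,j)\mapsto\sigma^iz_j$ is a bijection $\mathbb Z^2\to O$. Fix $j$ and $N\ge\max(1,|h_j|)$, and let $U$ be the open set of $x\in X$ that agree with $z_j$ on $[-N,N]$. If $\sigma^iz_{j'}\in U$, then $i=0$ because $\mathsf{DD}$ is seen at $0,1$, and $h_{j'}=h_j$ because the head is seen. By (Z1) this leaves finitely many $j'$, and by (Z2) only $j'=j$ remains when $N$ is large. Then $U\cap O=\{z_j\}$. As $O$ is dense and $U$ is open, $U\cap O$ is dense in $U$, so $U=\{z_j\}$. Hence $z_j$ and its shifts are isolated. Conversely, an isolated point belongs to every dense set, in particular to $O$. A homeomorphism permutes the isolated points, so $\psi(O)=O$ for every $\psi\in\operatorname{Aut}(X,\sigma)$.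

\emph{Step 2: a permutation of time.} Let $\psi\in\operatorname{Aut}(X,\sigma)$ and write $\psi(z_j)=\sigma^{d_j}z_{\pi(j)}$. By (Z3) and locality, $\psi(z_j)$ and $\psi(z_0)$ agree outside a finite set. Comparing types, $t_{n+d_j}=t_{n+d_0}$ for all large $|n|$. With $n=p_k-d_j$ we find a door at position $p_k+d_0-d_j$ for all large $k$. The distances from $p_k$ to the neighboring doors tend to infinity by \eqref{eq:hyp}, so $d_j=d_0$. Writing $d$ for the common value,
\[
\psi(\sigma^iz_j)=\sigma^{i+d}z_{\pi(j)}\qquad(i,j\in\mathbb Z).
\]
Since $\psi$ is a bijection of $O\cong\mathbb Z^2$, the map $\pi=\pi_\psi$ is a permutation of $\mathbb Z$. Composing two such formulas gives $\pi_{\psi\psi'}=\pi_\psi\pi_{\psi'}$, and $\pi_\varphi(j)=j+1$.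

\emph{Step 3: $\pi(j)\to\pm\infty$ as $j\to\pm\infty$.} Let $\psi_0=\sigma^{-d}\psi$, so that $\psi_0(z_j)=z_{\pi(j)}$. By (Z1), $z^\pm\in X$ and
\[
z_{\pi(j)}=\psi_0(z_j)\longrightarrow\psi_0(z^+)\qquad(j\to+\infty).
\]
Since $\pi$ is injective, $|\pi(j)|\to\infty$. Suppose that $\pi(j)\to-\infty$ along a subsequence of $j\to+\infty$. Then $\psi_0(z^+)=z^-$. The points $z_0=y^{(0)}$ and $z^+$ agree on $(-\infty,0)$, so by locality $z_{\pi(0)}$ and $z^-$ agree on a left half-line. This half-line contains whole nonempty blocks $k$ with $k$ arbitrarily close to $-\infty$; these have state $2$ in $z_{\pi(0)}$ by (Z1) and state $0$ in $z^-$, a contradiction. So $\pi(j)\to+\infty$ as $j\to+\infty$. For the other end, suppose that $\pi(j)\to+\infty$ along a subsequence of $j\to-\infty$. Then $\psi_0(z^-)=z^+$. The points $z_0$ and $z^-$ agree on $(0,\infty)$, so $z_{\pi(0)}$ and $z^+$ agree on a right half-line, where the former has states $0$ and the latter states $2$, again a contradiction.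

\emph{Step 4: flux.} By Step 3 both sets in \eqref{eq:cut} are finite for $\pi=\pi_\psi$, so we can put $\mathrm{fl}(\psi)=[\mathbb N:\pi_\psi\mathbb N]$. By \eqref{eq:cocycle},
\[
\mathrm{fl}(\psi\psi')=[\mathbb N:\pi_\psi\mathbb N]+[\pi_\psi\mathbb N:\pi_\psi\pi_{\psi'}\mathbb N]=\mathrm{fl}(\psi)+\mathrm{fl}(\psi'),
\]
and $\mathrm{fl}(\varphi)=[\{0,1,\dots\}:\{1,2,\dots\}]=1$.
\end{proof}

\begin{remark}
The first two conditions in \eqref{eq:hyp} mark the origin by $\mathsf{DD}$ in Step 1, and provide cells with a state in Step 3. The condition $|u_k|\to\infty$ makes $d_j$ independent of $j$, which is what allows the passage to the limit in Step 3. That step also uses that the head leaves a trace, state $2$ behind it and state $0$ ahead, so that $z^+$ and $z^-$ differ on every half-line. It cannot be skipped: for a permutation such as $j\mapsto-j$, both sets in \eqref{eq:cut} are infinite and no flux is defined.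
\end{remark}

\section{Self-similar blocks: proof of Theorem~\ref{thm:main}}\label{sec:power}

Let $w_0$ be empty and $w_{n+1}=w_n\,\mathsf a\,w_n\,\mathsf b\,w_n$. Thus $w_1=\mathsf{ab}$, and $w_2$ is the word of Figure~\ref{fig:zigzag}. By Lemma~\ref{lem:nest} all $w_n$ are good. From $|w_{n+1}|+1=3(|w_n|+1)$ and $T(w_{n+1})+1=5(T(w_n)+1)$ we get
\[
|w_n|=3^n-1,\qquad T(w_n)=5^n-1 .
\]
Space is multiplied by $3$ when time is multiplied by $5$, which explains the exponent $\log3/\log5$. Take $u_k=w_k$, which satisfies \eqref{eq:hyp}, and let $X,\varphi$ be as in Section~\ref{sec:subshift}. Proposition~\ref{prop:flux} gives $\mathrm{fl}$, and \eqref{eq:undistorted} was derived after the statement of the theorem. It remains to bound the range.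

Fix $n\ge1$. By Lemma~\ref{lem:nest} and induction on $k\ge n$, a crossing of $w_k$ is a sequence of crossings of $w_n$ with a single separator between consecutive ones. Apply this to all blocks $k$ with $|k|\ge n$, and let the intervals $B_i$ be the resulting crossings of $w_n$. Each has $5^n-1$ instants and stays in $3^n-1$ cells. A gap $G_i$ between consecutive ones is of one of three kinds: a separator inside a block; a visit to a door between two blocks of index at least $n$ in absolute value; or the central gap $[\tau_{-n+1},\tau_n]$, which covers the blocks $|k|<n$. In the first two cases one cell is visited. In the third the head stays in $[p_{-n+1},p_n]$, which has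
\[
1+\sum_{|k|<n}3^{|k|}=2+2\cdot\frac{3^n-3}{2}=3^n-1
\]
cells. Lemma~\ref{lem:window} with $N=5^n$ and $\beta=\gamma=3^n-1$ gives
\[
\operatorname{range}(\varphi^m)\le10\cdot3^n\le2\cdot3^{n+2}\qquad\text{for }m+1\le5^n .
\]
Given $m\ge1$, choose $n\ge1$ with $5^{n-1}<m+1\le5^n$. Then $3^{n-1}=(5^{n-1})^{\log3/\log5}\le(m+1)^{\log3/\log5}$, so $\operatorname{range}(\varphi^m)\le54\cdot3^{n-1}\le54(m+1)^{\log3/\log5}$. This is $o(m)$ because $\log3/\log5<1$. \qed

\section{A logarithmic lower bound}\label{sec:lower}

We watch one cell evolve in time. Its histories must be numerous because $\varphi$ has infinite order, and each history is determined by a window whose size is the range. We use the Morse--Hedlund theorem in the following form: an infinite subshift $Y$ has at least $n+1$ words of length $n$. To recall why, let $P(n)$ be the number of such words, with $P(0)=1$. Every word extends to the right and to the left, so if $P(n+1)=P(n)$ then both extensions are unique, every point of $Y$ is determined by $n$ consecutive letters, and $Y$ is finite. Hence $P$ is strictly increasing.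

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $Y=\{(\varphi^m(x)_0)_{m\in\mathbb Z}:x\in X\}\subseteq\mathcal A^{\mathbb Z}$. It is a continuous image of the compact space $X$, and replacing $x$ by $\varphi^{\pm1}(x)$ shifts the sequence, so $Y$ is a subshift. If $Y$ were finite, some power $p\ge1$ of the shift would fix all its points, so $\varphi^p(x)_0=x_0$ for all $x\in X$. Applying this to the points $\sigma^ix$ gives $\varphi^p=\mathrm{id}$, contrary to the hypothesis. So $Y$ is infinite and has at least $M+2$ words of length $M+1$. Each of them has the form $(\varphi^m(x)_0)_{0\le m\le M}$ and is determined by $x_{[-R,R]}$, where $R=\max_{0\le m\le M}\operatorname{range}(\varphi^m)$. Therefore $M+2\le|\mathcal A|^{2R+1}$.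
\end{proof}

\section{Sparse padding: proof of Theorem~\ref{thm:log}}\label{sec:log}

\subsection*{Why the outer words are needed}

To approach the logarithmic bound, crossing times have to be exponential in the length. Lemma~\ref{lem:nest} with $u$ empty achieves this: $\mathsf a^k\mathsf b^k$ has length $2k$ and time $2\cdot3^k-2$. But $u_k=\mathsf a^k\mathsf b^k$ is a bad choice. Starting from $y^{(k)}$, the head runs straight through the cells of type $\mathsf a$ and is at $p_k+m$ after $m\le k$ steps. Since $y^{(k)}$ agrees on $(p_k,\infty)$ with the fixed point $z^-$, which has no head, $\operatorname{range}(\varphi^m)\ge m$ for every $m$. So the head has to be delayed also on its way into a nested block and out of it, and this is the role of the outer words $u$ in $u\,\mathsf a\,v\,\mathsf b\,u$, which we call \emph{pads}.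

We therefore look for words $q_{k+1}=q_{r(k)}\,\mathsf a\,q_k\,\mathsf b\,q_{r(k)}$ with two competing properties. The pads must be small on average, so that $|q_k|=O(k)$. And for every $\ell$, the head must meet a pad of level at least $\ell$ after passing not many more than $\ell$ layers. We place pads according to the $2$-adic valuation of the layer. A pad of level $\rho(e)$ on the layers of valuation $e$ costs about $\rho(e)2^{-e}$ cells per layer, and these costs must be summable, which suggests $\rho(e)\approx2^e/e^2$. A pad of level at least $\ell$ then occurs every $2^e\approx\ell\log^2\ell$ layers, and this is the origin of the factor $(\log\log m)^2$. A large pad must itself be entered through its own layers. Taking $\rho(e)$ to be a power of $2$ will ensure that this costs only one more descent.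

\subsection*{The words $q_k$}

Let $\nu$ be the $2$-adic valuation: $2^{\nu(n)}$ is the largest power of $2$ dividing $n\ge1$. For $e\ge0$ let $\rho(e)$ be the largest power of $2$ that is at most $2^e/(e+2)^2$, and $\rho(e)=0$ if $2^e/(e+2)^2<1$. The quantity $2^e/(e+2)^2$ increases for $e\ge1$, because $2(e+2)^2>(e+3)^2$ there. It equals $1/4$, $32/49$ and $1$ at $e=0,5,6$. So $\rho$ is nondecreasing and unbounded, $\rho(e)=0$ exactly when $e\le5$, and $\rho(e)\le2^e/4$. Put $r(k)=\rho(\nu(k+1))$ for $k\ge0$. Then $r(k)\le k$: if $e=\nu(k+1)\ge6$, then $\rho(e)\le2^e/4\le2^e-1\le k$, and otherwise $r(k)=0$. Define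
\[
q_0=\text{empty},\qquad q_{k+1}=q_{r(k)}\,\mathsf a\,q_k\,\mathsf b\,q_{r(k)} .
\]
For instance, $q_k=\mathsf a^k\mathsf b^k$ for $k\le63$ and $q_{64}=\mathsf{ab}\,\mathsf a\,q_{63}\,\mathsf b\,\mathsf{ab}$. By Lemma~\ref{lem:nest} all $q_k$ are good. With $L_k=|q_k|+1$ and $S_k=T(q_k)+1$ we have
\[
L_0=S_0=1,\qquad L_{k+1}=L_k+2L_{r(k)},\qquad S_{k+1}=3S_k+2S_{r(k)} .
\]
Both sequences increase, and $S_k\ge3^k$. Take $u_0=q_0$ and $u_k=q_{2^k}$ for $k\ge1$. These words satisfy \eqref{eq:hyp}; let $X,\varphi$ be as in Section~\ref{sec:subshift}. Proposition~\ref{prop:flux} gives $\mathrm{fl}$ with $\mathrm{fl}(\varphi)=1$, and it remains to bound the range.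

\begin{lemma}\label{lem:length}
We have $\sum_{e\ge0}2^{-e}L_{\rho(e)}\le3$, and $L_K\le7K$ for all $K\ge1$.
\end{lemma}

\begin{proof}
Put $A_e=1+2\sum_{f=0}^e2^{-f}L_{\rho(f)}$. Let $1\le K\le2^e$. At most $K/2^f$ integers $i\in[1,K]$ have $\nu(i)=f$, and none if $f>e$. Hence
\begin{equation}\label{eq:LK}
L_K=1+2\sum_{i=1}^KL_{\rho(\nu(i))}\le1+2K\sum_{f=0}^e2^{-f}L_{\rho(f)}\le KA_e .
\end{equation}
Since $\rho(f)=0$ for $f\le5$ and $L_0=1$, we have $A_5<5$. For $e\ge6$ we have $1\le\rho(e)\le2^{e-1}$, so \eqref{eq:LK} gives $L_{\rho(e)}\le\rho(e)A_{e-1}\le2^e(e+2)^{-2}A_{e-1}$, and therefore $A_e\le A_{e-1}\big(1+2(e+2)^{-2}\big)$. As $\sum_{n\ge8}n^{-2}\le\sum_{n\ge8}\frac1{n(n-1)}=\frac17$, every $A_e$ is at most $5\exp(2/7)\le5/(1-2/7)=7$. This is the first claim, and \eqref{eq:LK} gives the second.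
\end{proof}

\subsection*{The time line at level $\ell$}

Fix $\ell\ge1$. We want to apply Lemma~\ref{lem:window} with the crossings of $q_\ell$ as the long periods, so we unfold the recursion until the level is at most $\ell$. Define finite lists of integers in $[0,\ell]$ by
\[
\lambda(k)=(k)\quad(k\le\ell),\qquad\lambda(k+1)=\lambda(r(k))\,\lambda(k)\,\lambda(k)\,\lambda(k)\,\lambda(r(k))\quad(k\ge\ell).
\]
By Lemma~\ref{lem:nest} and induction, a crossing of $q_k$ is a sequence of crossings of words $q_i$, with $i$ running through $\lambda(k)$ and a single separator between consecutive ones. Crossings of $q_\ell$ are \emph{long}, and crossings of $q_i$ with $i<\ell$ are \emph{short}; those with $i=0$ are empty. Again by induction, each $\lambda(k)$ is a palindrome, and it contains $\ell$ if and only if $k\ge\ell$. For $k\ge\ell$ let $\iota(k)$ be the part of $\lambda(k)$ before the first $\ell$. The part after the last $\ell$ is then the reversal of $\iota(k)$. Put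
\[
I(k)=\sum_{i\in\iota(k)}L_i\quad(\text{with multiplicity}),\qquad E=E(\ell)=\min\{e:\rho(e)\ge\ell\}.
\]
The number $I(k)$ measures how far the head gets into $q_k$ before its first long crossing. Note that $E\ge6$ and $\ell\le\rho(E)\le2^E/4$.

\begin{lemma}\label{lem:between}
The entries strictly between two consecutive occurrences of $\ell$ in a list $\lambda(k)$ form the reversal of $\iota(\kappa)$ followed by $\iota(\kappa')$, for some $\kappa,\kappa'\ge\ell$.
\end{lemma}

\begin{proof}
There is nothing to prove for $k\le\ell$. Consider $\lambda(k+1)$ with $k\ge\ell$. If the two occurrences lie in the same one of the five sublists, use induction. Otherwise they lie in two sublists $\lambda(\kappa),\lambda(\kappa')$ with $\kappa,\kappa'\ge\ell$, and no sublist between these two contains $\ell$. The three middle sublists contain $\ell$, so the two sublists are adjacent, and the occurrences are the last $\ell$ of $\lambda(\kappa)$ and the first $\ell$ of $\lambda(\kappa')$.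
\end{proof}

\begin{lemma}\label{lem:entry}
$I(k)\le6\cdot2^E$ for all $k\ge\ell$.
\end{lemma}

\begin{proof}
Let $\kappa>\ell$. The list $\lambda(\kappa)$ begins with $\lambda(r)\lambda(\kappa-1)$, where $r=r(\kappa-1)=\rho(\nu(\kappa))$. Since $\rho$ is nondecreasing, $r<\ell$ if and only if $\nu(\kappa)<E$. If $r<\ell$, then $\lambda(r)=(r)$ and $\iota(\kappa)=(r)\,\iota(\kappa-1)$. If $r\ge\ell$, then $\lambda(r)$ contains $\ell$ and $\iota(\kappa)=\iota(r)$. Thus $I(\ell)=0$, and for $\kappa>\ell$,
\begin{equation}\label{eq:I}
I(\kappa)=\begin{cases}L_{\rho(\nu(\kappa))}+I(\kappa-1)&\text{if }2^E\nmid\kappa,\\ I(\rho(\nu(\kappa)))&\text{if }2^E\mid\kappa.\end{cases}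
\end{equation}

\emph{(i) If $\ell\le k'\le k$ and $[k'+1,k]$ contains no multiple of $2^E$, then $I(k)\le I(k')+3\cdot2^E$.} The interval has fewer than $2^E$ elements, so for $e<E$ it contains at most $2^{E-e}$ multiples of $2^e$. By the first line of \eqref{eq:I} and Lemma~\ref{lem:length}, $I(k)-I(k')\le\sum_{e<E}2^{E-e}L_{\rho(e)}\le3\cdot2^E$.

\emph{(ii) If $2^g\ge\ell$, then $I(2^g)\le3\cdot2^E$.} We use induction on $g$. If $g<E$, then $[1,2^g]$ contains no multiple of $2^E$, and (i) applies with $k'=\ell$. If $g\ge E$, then $2^g>\ell$ and $I(2^g)=I(\rho(g))$, where $\rho(g)\ge\ell$ is a smaller power of $2$.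

\emph{(iii) The general case.} If $k<2^E$, then (i) applies with $k'=\ell$. Otherwise let $\kappa\ge2^E>\ell$ be the largest multiple of $2^E$ with $\kappa\le k$. By (i), $I(k)\le I(\kappa)+3\cdot2^E$. By \eqref{eq:I}, $I(\kappa)=I(\rho(\nu(\kappa)))$, where $\rho(\nu(\kappa))\ge\ell$ is a power of $2$, so (ii) gives $I(\kappa)\le3\cdot2^E$.
\end{proof}

\begin{lemma}\label{lem:level}
If $1\le m\le S_\ell-1$, then $\operatorname{range}(\varphi^m)\le128\cdot2^{E(\ell)}$.
\end{lemma}

\begin{proof}
Count the visits to doors as separators too. Then the whole time line of $(h_j)$ is a sequence of crossings of words $q_i$, with a single separator between consecutive ones, where $i$ runs through the bi-infinite list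
\[
\Lambda=\cdots\lambda(8)\,\lambda(4)\,\lambda(2)\,\lambda(0)\,\lambda(2)\,\lambda(4)\,\lambda(8)\cdots .
\]
Let the intervals of type $B$ in Lemma~\ref{lem:window} be the long crossings. Each has $S_\ell-1\ge1$ instants and stays in $|q_\ell|<7\ell\le2\cdot2^E$ cells. A gap between consecutive long crossings consists of short crossings of $q_{i_1},\dots,q_{i_n}$ and $n+1$ separators, for some $n\ge0$, so it is nonempty and visits at most $n+1+\sum_s|q_{i_s}|=1+\sum_sL_{i_s}$ cells.

Let $k_0\ge1$ be minimal with $2^{k_0}\ge\ell$. Block $k$ contributes a list containing $\ell$ exactly when $|k|\ge k_0$. If the two long crossings lie in the same block, then $(i_1,\dots,i_n)$ is a reversed $\iota(\kappa)$ followed by some $\iota(\kappa')$, by Lemma~\ref{lem:between}. The same holds if they lie in adjacent blocks, with $\kappa,\kappa'$ the indices of the two words. In these cases the gap visits at most $1+12\cdot2^E$ cells by Lemma~\ref{lem:entry}. The only other gap runs from block $-k_0$ to block $k_0$. Between the reversed $\iota(2^{k_0})$ and $\iota(2^{k_0})$ it has one more entry for each block $|k|<k_0$, and these entries contribute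
\[
L_0+2\sum_{1\le k<k_0}L_{2^k}\le1+14\sum_{1\le k<k_0}2^k\le1+28\ell\le1+7\cdot2^E ,
\]
because the sum is empty if $k_0=1$, and is less than $2^{k_0}<2\ell$ if $k_0\ge2$. So every gap visits at most $2+19\cdot2^E\le20\cdot2^E$ cells. Lemma~\ref{lem:window} with $N=S_\ell$, $\beta=2\cdot2^E$ and $\gamma=20\cdot2^E$ gives the bound $2(4+60)2^E$.
\end{proof}

\subsection*{Conclusion}

We first bound $2^E$ in terms of $\ell$. Let $\xi=2^{E-1}/(E+1)^2$, the quantity that defines $\rho(E-1)$. If $\xi\ge1$, then $\xi/2<\rho(E-1)<\ell$ by the minimality of $E$; if $\xi<1$, then $\xi/2<1\le\ell$. In both cases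
\[
2^E<4\ell\,(E+1)^2 .
\]
For $E\ge6$ we have $(E+1)^2\le7\cdot2^{E/2}$: this reads $49\le56$ at $E=6$, and each further step multiplies the left side by at most $64/49<\sqrt2$. Hence $2^{E/2}<28\ell<2^5\ell$, so $E<10+2\log_2\ell$ and
\[
2^{E(\ell)}<4\ell\,(11+2\log_2\ell)^2 .
\]
Given $m\ge1$, let $\ell\ge1$ be minimal with $m+1\le S_\ell$. Then $m+1>S_{\ell-1}\ge3^{\ell-1}$, which for $\ell=1$ holds because $S_0=1$. So $\ell\le1+\log_3(m+1)$, and Lemma~\ref{lem:level} gives
\[
\operatorname{range}(\varphi^m)\le512\,\ell\,(11+2\log_2\ell)^2=O\big(\log m\,(\log\log m)^2\big)\qquad(m\to\infty).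
\]
This proves Theorem~\ref{thm:log}. \qed

\begin{thebibliography}{1}

\bibitem{distortion}
\emph{Distortion in Automorphisms of Expansive Systems},
\texttt{https://nbitarv.github.io/webpage/Distorsion.pdf}.

\end{thebibliography}
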